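# A Baker domain whose boundary contains no escaping point

Throughout, $\mathbb H=\{\operatorname{Im} z>0\}$, $\overline{\mathbb H}=\{\operatorname{Im} z\ge 0\}$, $\mathbb R_+=(0,\infty)$, and $D(w,r)$ is the open disc of center $w$ and radius $r$.

## The map $z-\frac1z-\frac{i(1-e^{iz})}{z^2}$ and its petal

We start with one function and one region. The function is
$$f(z)=z-\frac1z-\frac{i(1-e^{iz})}{z^{2}},\tag{1}$$
and the region is
$$P=\{z\in\mathbb H:\operatorname{Re}z^2<-64\}=\Big\{x+iy:\ y>\sqrt{x^2+64}\Big\}.$$

The function is transcendental, since otherwise $e^{iz}$ would be rational. It is holomorphic on $\mathbb C\setminus\{0\}$. Near $0$ we have $1-e^{iz}=-iz+\frac{z^2}{2}+O(z^3)$, hence $-i(1-e^{iz})/z^2=-\frac1z+O(1)$ and $f(z)=-\frac2z+O(1)$. So $f$ has a single pole, the point $0$, and it is simple.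

The region $P$ lies above one branch of a hyperbola. It is convex, because $x\mapsto\sqrt{x^2+64}$ is convex, and $|z|\ge\operatorname{Im}z>8$ on $P$.

Four elementary facts about the pair $(f,P)$ carry the main result.

**Fact (a): the real line is pushed down.** This fact will stop a certain domain in $\mathbb H$ from crossing $\mathbb R$. For real $x\ne0$, the numbers $x$ and $1/x$ are real, and $\operatorname{Im}\big(-i(1-e^{ix})\big)=-\operatorname{Re}(1-e^{ix})=-(1-\cos x)$. Hence
$$\operatorname{Im}f(x)=-\frac{1-\cos x}{x^2}\le 0\qquad(x\in\mathbb R\setminus\{0\}).\tag{2}$$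

**Fact (b): far out in $\overline{\mathbb H}$, the number $\operatorname{Re}z^2$ drops by at least $1$.** This is the engine of the proof. If $z\in\overline{\mathbb H}\setminus\{0\}$, then $|e^{iz}|\le1$, so $|1-e^{iz}|\le2$ and
$$f(z)=z-\frac1z+r(z),\qquad |r(z)|\le\frac{2}{|z|^2}.\tag{3}$$
Let also $|z|\ge8$. Then $|f(z)-z|\le\frac18+\frac{2}{64}=\frac5{32}$. Squaring (3),
$$f(z)^2=z^2-2+2z\,r(z)+\Big(-\frac1z+r(z)\Big)^2,$$
where $|2zr|\le 4/|z|\le\frac12$ and $\big|-\frac1z+r\big|^2\le\frac{25}{1024}<\frac1{40}$. Since $-2+\frac12+\frac1{40}<-1$,
$$\operatorname{Re}f(z)^2\le\operatorname{Re}z^2-1\qquad(z\in\overline{\mathbb H},\ |z|\ge8).\tag{4}$$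

**Fact (c): $P$ is invariant and everything in it goes to $\infty$.** Let $z\in P$. Then $|z|>8$, so $\operatorname{Im}f(z)>8-\frac5{32}>0$, and $\operatorname{Re}f(z)^2<-64$ by (4). Hence $f(P)\subset P$. Iterating (4) gives $\operatorname{Re}f^n(z)^2\le-64-n$, so $|f^n(z)|^2\ge64+n$ on all of $P$. Thus $f^n\to\infty$ uniformly on $P$.

**Fact (d), the trapping lemma.** *If $z_n=f^n(z)$ is defined and lies in $\overline{\mathbb H}$ for all $n$, and $|z_n|\ge8$ for all $n\ge N$, then $z_n\in P$ for some $n$.* Indeed, by (4) we have $\operatorname{Re}z_{n+1}^2\le\operatorname{Re}z_n^2-1$ for $n\ge N$, so $\operatorname{Re}z_n^2\to-\infty$. Take $n$ with $\operatorname{Re}z_n^2<-64$. Then $(\operatorname{Im}z_n)^2>64$, and $\operatorname{Im}z_n\ge0$, so $\operatorname{Im}z_n>8$ and $z_n\in P$. $\square$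

In words: in the closed upper half-plane there is only one way to escape to $\infty$, namely through $P$. We shall take the domain $U$ of all points that can be joined to $P$ inside some $f^{-n}(P)$. A boundary point of $U$ has its orbit in $\overline{\mathbb H}$. If it escaped, it would fall into $P$, and that would make it an interior point of $U$. So no boundary point of $U$ escapes. The next section says which question this answers.

## Escaping points on the boundary of a Baker domain

Let $f:\mathbb C\to\overline{\mathbb C}$ be transcendental entire or transcendental meromorphic. The *Julia set* $J(f)$ is the set of $z\in\overline{\mathbb C}$ such that $\{f^n\}_{n\ge0}$ is not normal in any neighborhood of $z$, and the *Fatou set* is $\mathcal F(f)=\overline{\mathbb C}\setminus J(f)$. Note that $f$ is not defined at its essential singularity $\infty$. A *prepole* is a point $\zeta\in\mathbb C$ such that $f^n(\zeta)$ is a pole for some $n\ge0$. As usual, prepoles and $\infty$ belong to $J(f)$. There are at most countably many prepoles: the poles form a countable set, and the preimage of a countable set under a nonconstant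 meromorphic function is countable. For $A\subset\mathbb C$, $f^{-n}(A)$ denotes the set of $z\in\mathbb C$ for which $f^n(z)$ is defined and lies in $A$; it is open if $A$ is open.

**Definition (Baker domain).** An *invariant Fatou component* is a component $U$ of $\mathcal F(f)$ with $f(U)\subset U$. We assume $U$ simply connected (this always holds if $f$ is entire). It is a *Baker domain* if $f^n|_U\to\infty$ as $n\to\infty$. The boundary of $U$ in $\mathbb C$ is denoted $\partial U$.

**Definition (escaping set).** $I(f)=\{z\in\mathbb C: f^n(z)\to\infty\}$. Here $f^n(z)$ must be defined and finite for all $n$, so prepoles are not in $I(f)$.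

All points of a Baker domain escape. The question, posed as an open question in "Typical behaviour of boundary points of Fatou components of transcendental maps", is whether some boundary point must escape too: *is $\partial U\cap I(f)$ non-empty for every invariant Baker domain?*

**Theorem 1.** *Let $f$ be the map (1). Then $f$ has a simply connected invariant Baker domain $U\subset\mathbb H$ with $\partial U\cap I(f)=\emptyset$. More precisely, for every $\zeta\in\partial U$, either $\zeta$ is a prepole, or $\zeta$ has an infinite orbit with $|f^n(\zeta)|<8$ for infinitely many $n$. Moreover $f:U\to U$ is proper of degree $2$, and $\rho_U(f^n(z),f^{n+1}(z))\to0$ for $z\in U\cap i\mathbb R$ (doubly parabolic type).*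

So the answer to the question is no. To explain the last words we recall some vocabulary.

**Hyperbolic metric.** $\rho_W$ is the hyperbolic metric of curvature $-1$ on $W$. On the disc, $\rho_{\mathbb D}(0,t)=2\operatorname{artanh}t$ for $0\le t<1$, and on the half-plane
$$\sinh^2\frac{\rho_{\mathbb H}(a,b)}2=\frac{|a-b|^2}{4\operatorname{Im}a\operatorname{Im}b},\qquad \cosh^2\frac{\rho_{\mathbb H}(a,b)}2=\frac{|b-\bar a|^2}{4\operatorname{Im}a\operatorname{Im}b}.\tag{5}$$
(The second follows from the first, since $|b-\bar a|^2-|b-a|^2=4\operatorname{Im}a\operatorname{Im}b$.) The Schwarz–Pick lemma says that holomorphic maps do not increase hyperbolic distance. Applied to inclusions, it gives $\rho_{W}\le\rho_{W'}$ on $W'$ when $W'\subset W$. In particular,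
$$D(w,R)\subset W,\ |w'-w|\le d<R\quad\Longrightarrow\quad\rho_W(w,w')\le2\operatorname{artanh}(d/R).\tag{6}$$

**The three types.** By Cowen's theorem (Trans. AMS 265 (1981), 69–95), for any simply connected invariant Baker domain $U$ there are a holomorphic $h:U\to\Omega$ and a Möbius automorphism $\psi$ of $\Omega$ with $h\circ f=\psi\circ h$, where $(\Omega,\psi)$ is one of

* $(\mathbb H,\lambda z)$ with $\lambda>1$ (*hyperbolic* type);
* $(\mathbb H,z\pm1)$ (*simply parabolic* type);
* $(\mathbb C,z+1)$ (*doubly parabolic* type).

In the first two models every orbit moves by a fixed positive hyperbolic step: $\psi$ is an isometry of $\mathbb H$, so $\rho_{\mathbb H}(\psi^n(a),\psi^{n+1}(a))=\rho_{\mathbb H}(a,\psi(a))>0$. For example, with $a=i$ and $\psi(z)=z+1$, (5) gives $\sinh^2(\rho/2)=\frac14$ at each step. This gives a test.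

**Lemma A.** *If $\rho_U(f^n(z),f^{n+1}(z))\to0$ for some $z\in U$, then $U$ is doubly parabolic.*

*Proof.* Suppose $h:U\to\mathbb H$ is holomorphic with $h\circ f=\psi\circ h$, where $\psi(z)=\lambda z$ ($\lambda>1$) or $\psi(z)=z\pm1$, and put $a=h(z)$. Then $h(f^n(z))=\psi^n(a)$, and by Schwarz–Pick
$$\rho_U(f^n(z),f^{n+1}(z))\ge\rho_{\mathbb H}(\psi^n(a),\psi^{n+1}(a))=\rho_{\mathbb H}(a,\psi(a))>0,$$
a contradiction. By Cowen's theorem only the third type is left. $\square$

**Harmonic measure.** Let $\varphi:\mathbb D\to U$ be a Riemann map with $\varphi(0)=z_0$, and $m$ the normalized Lebesgue measure on $\partial\mathbb D$. The radial limits $\varphi^*$ exist $m$-almost everywhere, and harmonic measure of $U$ from $z_0$ is the image of $m$ under $\varphi^*$. A set has *full* harmonic measure if its complement has measure $0$. For $U=\mathbb H$ and $z_0=i$ this is $\frac{dx}{\pi(1+x^2)}$ on $\mathbb R$, so "full harmonic measure" means "Lebesgue almost every real point".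

**Theorem 2.** *Let $U$ be a simply connected invariant Baker domain of an entire or meromorphic $f$, of hyperbolic or simply parabolic type; that is, there is a holomorphic $h:U\to\mathbb H$ with $h\circ f=\psi\circ h$, where $\psi(z)=\lambda z$ $(\lambda>1)$ or $\psi(z)=z\pm1$. Then $\partial U\cap I(f)$ has full harmonic measure. In particular it is non-empty.*

No assumption is made on the degree. So the answer is yes for two of the three types, and it fails in the third.

**Proposition 3.** *In the doubly parabolic case the type alone does not decide: for $f(z)=z+\tan z$, $U=\mathbb H$ is a doubly parabolic Baker domain with $\partial U\cap I(f)\ne\emptyset$.*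

Recall that a holomorphic map is *proper* if preimages of compact sets are compact. A proper nonconstant holomorphic map onto a domain takes each value the same finite number of times, counted with multiplicity; this number is its *degree*. For example, $z\mapsto z-\frac1z$ is proper of degree $2$ from $\mathbb H$ to $\mathbb H$: the two roots of $z^2-wz-1=0$ satisfy $z_2=-1/z_1$, so they lie on the same side of $\mathbb R$, and their sum is $w$, so for $w\in\mathbb H$ both lie in $\mathbb H$.

The degree $2$ in Theorem 1 is the smallest possible. If $f:U\to U$ is proper of degree $1$, it is an automorphism of $U$. It has no fixed point, because $f^n\to\infty$ on $U$. Such an automorphism is conjugate, via a Riemann map to $\mathbb H$, to $\lambda z$ with $\lambda>1$ or to $z\pm1$, and Theorem 2 applies.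

These notes do not settle whether the answer is always positive for *entire* $f$ with doubly parabolic $U$. The question as posed, for entire or meromorphic maps, is answered by Theorem 1.

## Half-planes by hand: hopping between poles

The simplest candidates are maps that preserve $\mathbb H$ and send $\mathbb R$ to $\mathbb R\cup\{\infty\}$. There one sees both behaviors.

**A rational toy.** Let $N(z)=z-\frac1z$. It maps $\mathbb H$ into $\mathbb H$, and for a real orbit that never hits $0$,
$$x_{n+1}^2=x_n^2-2+\frac1{x_n^2}.$$
As long as $|x_n|\ge1$, the square drops by at least $1$. It cannot drop forever, so $|x_n|<1$ infinitely often, and no real orbit tends to $\infty$. On the imaginary axis the sign is reversed: $N(iy)=i(y+\frac1y)$, and these orbits go to $\infty$. This is the behavior we want, but $N$ is rational.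

**Two transcendental maps.** Let $f(z)=\alpha z+\tan z$ with $\alpha\in\{1,2\}$. For $y=\operatorname{Im}z>0$,
$$\operatorname{Im}\tan z=\frac{\sinh2y}{\cos2x+\cosh2y}\ge\frac{\sinh 2y}{1+\cosh 2y}=\tanh y,$$
so $f(\mathbb H)\subset\mathbb H$ and $\operatorname{Im}f(z)\ge\alpha y+\tanh y$. If $\operatorname{Im}z\ge y_0>0$, then $\operatorname{Im}f^n(z)\ge y_0+n\tanh y_0$. Hence $f^n\to\infty$ locally uniformly on $\mathbb H$, and $\mathbb H\subset\mathcal F(f)$.

Next, $\mathbb R\subset J(f)$. If not, some open interval $I\subset\mathbb R$ lies in $\mathcal F(f)$. Then all $f^n$ are finite and real on $I$. Off the poles $f'=\alpha+\sec^2\ge2$ on $\mathbb R$, so $f^n(I)$ is an interval of length at least $2^n|I|$. Once this length exceeds $\pi$, the interval contains a pole of $\tan$, a contradiction. So $U=\mathbb H$ is an invariant Baker domain with $\partial U=\mathbb R$.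

*Types.* On $\{\operatorname{Im}z\ge1\}$ we have $|e^{2iz}|\le e^{-2}$, and from $\tan z=-i\,\frac{e^{2iz}-1}{e^{2iz}+1}$ we get $|\tan z|\le\coth1$.

For $\alpha=1$, put $z_n=f^n(z)$. For large $n$, $|z_{n+1}-z_n|\le\coth1$ while $D(z_n,\operatorname{Im}z_n)\subset\mathbb H$ and $\operatorname{Im}z_n\to\infty$. By (6), $\rho_{\mathbb H}(z_n,z_{n+1})\to0$, and by Lemma A the type is doubly parabolic.

For $\alpha=2$, put $h_n=2^{-n}f^n$. On a compact subset of $\mathbb H$, $\operatorname{Im}f^n\ge1$ for large $n$, so $|h_{n+1}-h_n|=2^{-n-1}|\tan f^n|\le2^{-n-1}\coth1$. Thus $h_n$ converges locally uniformly to a holomorphic $h$. Since $\operatorname{Im}f^n(z)\ge2^n\operatorname{Im}z$, we get $\operatorname{Im}h(z)\ge\operatorname{Im}z>0$. From $h_n\circ f=2h_{n+1}$ we get $h\circ f=2h$. So $2z+\tan z$ is of hyperbolic type, and Theorem 2 says that Lebesgue almost every real point escapes under it.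

For $z+\tan z$ we need a different way to find escaping points on $\mathbb R$.

**Lemma B (hopping).** *Let $B_0,B_1,B_2,\dots$ be bounded open intervals in $\mathbb R$ that leave every compact set, and suppose $f$ maps each $B_k$ homeomorphically onto $\mathbb R$. Then there is $x\in\mathbb R$ with $f^n(x)\in B_n$ for all $n\ge 0$; in particular $x\in I(f)$.*

*Proof.* Put $J_k=\{x\in B_k:f(x)\in\overline{B_{k+1}}\}$. It is compact, as the image of a compact interval under the inverse homeomorphism, and $f(J_k)=\overline{B_{k+1}}\supset J_{k+1}$. Let $K_n=\{x\in J_0:f^j(x)\in J_j,\ 0\le j\le n\}$. It is non-empty: choose a point of $J_n$, then a preimage of it in $J_{n-1}$, and so on down to $J_0$. By induction it is compact, since $K_n$ is the set of $x\in K_{n-1}$ with $f^n(x)\in J_n$, and $f^n$ is continuous on $K_{n-1}$. The $K_n$ decrease, so they have a common point $x$, and $f^n(x)\in J_n\subset B_n$ for all $n$. $\square$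

**Proof of Proposition 3.** It only remains to find an escaping point. For $f(z)=z+\tan z$ take $B_k=(k\pi-\frac\pi2,k\pi+\frac\pi2)$. There $f'\ge2$, and $f\to\mp\infty$ at the left and right ends, so $f:B_k\to\mathbb R$ is an increasing homeomorphism. Lemma B gives $x\in\mathbb R\cap I(f)=\partial U\cap I(f)$. $\blacksquare$

**Where the first approach stops.** A sensible plan is to look for a transcendental relative of $N$ which still preserves $\mathbb H$ and $\mathbb R\cup\{\infty\}$, and to arrange that no real point escapes. This cannot work.

**Lemma C.** *Let $f$ be transcendental meromorphic with $f(\mathbb H)\subset\mathbb H$ and $f(x)\in\mathbb R$ for every real $x$ that is not a pole. Then $\mathbb R\cap I(f)\ne\emptyset$.*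

*Proof.* The function $\overline{f(\bar z)}$ is meromorphic and agrees with $f$ on $\mathbb R$, so it equals $f$. Hence $f$ maps the lower half-plane into itself. So all poles are real, and all preimages of real values are real. Moreover $f'>0$ on $\mathbb R$ off the poles: write $f(z)-f(x)\sim c(z-x)^k$ near $x$. Since small upper half-discs at $x$ go into $\mathbb H$, we must have $k=1$ and $c>0$.

Suppose $f$ had finitely many poles, all in $|z|<R_0$. Then $f$ is holomorphic in $|z|>R_0$ with an essential singularity at $\infty$, since otherwise $f$ would be rational. By Picard's great theorem some real value is taken infinitely often in $|z|>R_0$. All these preimages are real, but $f$ is injective on each of $(-\infty,-R_0)$ and $(R_0,\infty)$, a contradiction.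

So there are infinitely many poles, all real and without finite accumulation point. They accumulate at $+\infty$ or at $-\infty$. Choose consecutive poles tending to that end and let $B_0,B_1,\dots$ be the intervals between neighbors, in that order. On $B_k$ the function $f$ is increasing, and $|f|\to\infty$ at both ends, so $f$ maps $B_k$ homeomorphically onto $\mathbb R$. Lemma B applies. $\square$

So invariance of $\mathbb R$ forces infinitely many poles, and infinitely many poles let a real orbit hop off to $\infty$.

**The way past it.** We keep the behavior $z-\frac1z$ near $\infty$ and finitely many poles, and we give up the invariance of $\mathbb R$. We keep only a one-sided condition. We need a transcendental correction $r$ such that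

* $z\,r(z)$ is small in $\overline{\mathbb H}$ near $\infty$, so that $f(z)^2=z^2-2+\text{small}$ there;
* $\operatorname{Im}r\le0$ on $\mathbb R$, so that a domain which is mapped into $\mathbb H$ at each step cannot cross $\mathbb R$.

The function $1-e^{iz}$ is bounded by $2$ on $\overline{\mathbb H}$ and has real part $1-\cos x\ge0$ on $\mathbb R$. So $-i(1-e^{iz})$ has the right sign. It must be divided by something to become small. Dividing by $z$ would spoil the sign for $x<0$, and would only give $|zr|\le2$. Dividing by $z^2$, which is positive on $\mathbb R\setminus\{0\}$, does both jobs. This is the map (1). Its Baker domain will not be $\mathbb H$ but an implicitly defined domain inside it. We never need to know its boundary, only that the boundary lies in $\overline{\mathbb H}$.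

From here until the proof of Theorem 2, $f$ is the map (1).

## The domain $U$ grown from the petal

**Step 1: definition of $U$.** We collect the points connected to $P$ through $f^{-n}(P)$. Since $f(P)\subset P$, we have $P\subset f^{-n}(P)\subset f^{-n-1}(P)$ for all $n$. Let $U_n$ be the component of the open set $f^{-n}(P)$ that contains the connected set $P$. Then $U_0=P$. Also $U_n$ is a connected subset of $f^{-n-1}(P)$ containing $P$, so $U_n\subset U_{n+1}$. Put
$$U=\bigcup_{n\ge0}U_n .$$
It is an increasing union of domains, hence a domain.

**Step 2: $f(U)\subset U$.** The set $f(U_{n+1})$ is connected and contained in $f^{-n}(P)$. It contains $f(P)\subset P\subset U_n$. Hence $f(U_{n+1})\subset U_n$.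

**Step 3: $U\subset\mathbb H$.** This is where Fact (a) is used; it makes (4) available on $\overline U$. We show $U_n\subset\mathbb H$ by induction. For $n=0$ this is clear. If $U_n\subset\mathbb H$, then $f(U_{n+1})\subset U_n\subset\mathbb H$ by Step 2. By (2), no real $x\ne0$ is mapped into $\mathbb H$, and $0\notin U_{n+1}$ because $f(0)=\infty$. So $U_{n+1}\cap\mathbb R=\emptyset$. As $U_{n+1}$ is connected and contains $P\subset\mathbb H$, we get $U_{n+1}\subset\mathbb H$.

**Step 4: $f^n\to\infty$ locally uniformly on $U$.** A compact $K\subset U$ lies in some $U_m$, so $f^m(K)\subset P$, and Fact (c) applies. Hence $U\subset\mathcal F(f)$.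

**Step 5: entering $P$ forces membership in $U$.** This turns the trapping lemma into a statement about $\partial U$. *If $\zeta\in\overline U$ (closure in $\mathbb C$) and $f^N(\zeta)\in P$ for some $N$, then $\zeta\in U$.* By continuity there is a disc $B$ centered at $\zeta$ with $f^N(B)\subset P$. Since $\zeta\in\overline U$ and the $U_m$ increase, $B\cap U_m\ne\emptyset$ for some $m\ge N$. Now $B\subset f^{-N}(P)\subset f^{-m}(P)$, so $B\cup U_m$ is a connected subset of $f^{-m}(P)$ that contains $P$. Hence $B\subset U_m\subset U$. $\square$

As a consequence,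
$$f(\partial U\setminus\{0\})\cap U=\emptyset.\tag{7}$$
Indeed, if $\zeta\in\partial U\setminus\{0\}$ and $f(\zeta)\in U_n$, then $f^{n+1}(\zeta)\in P$, so $\zeta\in U$ by Step 5. This is impossible because $U$ is open.

## Boundary orbits return to $|z|<8$

**Step 6: no point of $\partial U$ escapes.** Let $\zeta\in\partial U$. If $\zeta$ is a prepole, it is not in $I(f)$. Suppose it is not a prepole. Then every $f^n$ is defined and continuous at $\zeta$, and $f^n(U)\subset U$, so
$$f^n(\zeta)\in\overline U\subset\overline{\mathbb H}\qquad\text{for all }n.$$
Suppose $|f^n(\zeta)|\ge8$ for all large $n$. By the trapping lemma (Fact (d)), $f^N(\zeta)\in P$ for some $N$. By Step 5, $\zeta\in U$, which contradicts $\zeta\in\partial U$. Hence $|f^n(\zeta)|<8$ for infinitely many $n$, so $\zeta\notin I(f)$. This proves $\partial U\cap I(f)=\emptyset$ in the precise form stated in Theorem 1.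

A remark shows how far $U$ is from $\mathbb H$. If $x\in\overline U$ is real and $x\ne0$, then by continuity $f(x)\in\overline U\subset\overline{\mathbb H}$, so $\cos x=1$ by (2). Thus $\overline U$ meets $\mathbb R$ only in points of $2\pi\mathbb Z$.

**Step 7: $U$ is a Fatou component.** So far $U$ is an invariant domain in $\mathcal F(f)$. We must see that it is a whole component, and for this it suffices that $\partial U\subset J(f)$, since $\infty\in J(f)$ anyway. Suppose $\zeta\in\partial U\cap\mathcal F(f)$, and let $V$ be a disc in $\mathcal F(f)$ containing $\zeta$. All $f^n$ are defined on $V$, because prepoles lie in $J(f)$, and they form a normal family there. On the non-empty open set $V\cap U$ we have $f^n\to\infty$. So by the identity theorem every limit function on $V$ is identically $\infty$. Hence every subsequence of $f^n(\zeta)$ has a further subsequence tending to $\infty$, that is, $f^n(\zeta)\to\infty$. This contradicts Step 6. So $U$ is an invariant Fatou component with $f^n|_U\to\infty$.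

Note the order: non-escape of boundary points came first, and it is what identifies $U$ as a component.

## Filling Jordan curves

**Step 8: $U$ is simply connected.** The components $U_n$ were defined by connectedness alone, so they might have holes. We rule this out by pushing a curve forward into the convex set $P$.

For compact $K\subset\mathbb C$ let $\operatorname{fill}K$ be the complement of the unbounded component of $\mathbb C\setminus K$. It is compact, and $\partial\operatorname{fill}K\subset K$, because the boundary of a component of $\mathbb C\setminus K$ lies in $K$. For instance, the fill of a circle is the closed disc.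

Let $K\subset U$ be compact. The set $\mathbb C\setminus\mathbb H$ is connected, unbounded and disjoint from $K$, so it lies in the unbounded component of $\mathbb C\setminus K$. Hence $\operatorname{fill}K\subset\mathbb H$, and $f$ is holomorphic near $\operatorname{fill}K$.

*Claim: $f(\operatorname{fill}K)\subset\operatorname{fill}f(K)$.* Let $\Omega$ be the unbounded component of $\mathbb C\setminus f(K)$, and consider $E=f(\operatorname{fill}K)\cap\Omega$. Since $f(\operatorname{fill}K)$ is compact, $E$ is closed in $\Omega$. It is also open. If $w=f(z)\in\Omega$ with $z\in\operatorname{fill}K$, then $z\notin K$, so $z$ is an interior point of $\operatorname{fill}K$, and by the open mapping theorem $f(\operatorname{fill}K)$ contains a neighborhood of $w$. If $E$ were non-empty, it would equal the connected set $\Omega$, which is unbounded, whereas $E$ is bounded. So $E=\emptyset$, which is the claim.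

Each $f^j(K)$ is a compact subset of $U$, so the claim can be iterated:
$$f^n(\operatorname{fill}K)\subset\operatorname{fill}f^n(K)\qquad(n\ge0),$$
where $f^n$ is defined on $\operatorname{fill}K$ because each $\operatorname{fill}f^j(K)$ lies in $\mathbb H$.

Now let $\gamma\subset U$ be a Jordan curve. By compactness $\gamma\subset U_n$ for some $n$, so $f^n(\gamma)$ is a compact subset of $P$. Its convex hull is compact, lies in $P$, and has connected unbounded complement, so $\operatorname{fill}f^n(\gamma)$ lies in this hull, hence in $P$. Therefore $f^n(\operatorname{fill}\gamma)\subset P$. The set $\operatorname{fill}\gamma$, which is $\gamma$ together with its interior, is thus a connected subset of $f^{-n}(P)$ that meets $U_n$. So $\operatorname{fill}\gamma\subset U_n\subset U$. Since $U$ contains the interior of each of its Jordan curves, it is simply connected.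

At this point the question is answered: $U$ is a simply connected invariant Baker domain with $\partial U\cap I(f)=\emptyset$. The last sentence of Theorem 1 remains.

## The imaginary axis: degree two and doubly parabolic type

For $y>0$, substituting in (1),
$$f(iy)=i\eta(y),\qquad\eta(y)=y+\frac1y+\frac{1-e^{-y}}{y^2}>y.\tag{8}$$

**Step 9: $i\mathbb R_+\subset U$.** This gives us explicit points of $U$. The sequence $\eta^n(y)$ increases. A finite limit would be a fixed point of $\eta$, and there is none, so $\eta^n(y)\to\infty$. Once $\eta^n(y)>8$, this persists. Given $y>0$ choose $Y>\max(8,y)$. Each $t\in[y,Y]$ has a neighborhood and an $n$ with $\eta^n>8$ on that neighborhood. By compactness and persistence there is one $N$ with $\eta^N([y,Y])\subset(8,\infty)$. Since $i(8,\infty)\subset P$, the segment $[iy,iY]$ lies in $f^{-N}(P)$. It contains $iY\in P$. Hence it lies in $U_N$, and $iy\in U$. With $U\subset\mathbb H$ this gives $U\cap i\mathbb R=i\mathbb R_+$.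

**Step 10: $f:\mathbb H\cap f^{-1}(\mathbb H)\to\mathbb H$ is proper of degree $2$.** This bounds the degree on $U$ from above.

*Proper.* Let $z_k\in\mathbb H$ with $f(z_k)\in K$, where $K\subset\mathbb H$ is compact. By (3), $f(z)-z\to0$ as $z\to\infty$ in $\overline{\mathbb H}$, so the $z_k$ are bounded. Since $0$ is a pole, they are bounded away from $0$. So a subsequence converges to some $z\in\overline{\mathbb H}\setminus\{0\}$ with $f(z)\in K\subset\mathbb H$. By (2), $z\notin\mathbb R$. So $z\in\mathbb H$ and $f(z)\in K$.

*Degree.* We count the solutions in $\mathbb H$ of $f(z)=iT$ for large $T$. Since $1/f$ has a simple zero at $0$, we can fix $\delta\in(0,\frac12)$ such that $1/f$ is injective on $|z|<\delta$. Then: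

* On the compact set $\overline{\mathbb H}\cap\{\delta\le|z|\le1/\delta\}$ the function $f$ is bounded, so for $T$ large there are no solutions there.
* In $|z|<\delta$ there is, for $T$ large, exactly one solution, and it is simple, because $1/f$ is injective there and its image contains a disc about $0$. This solution lies on $i\mathbb R_+\subset\mathbb H$: since $\eta$ is continuous and $\eta(y)\to\infty$ as $y\to0^+$, there is $y\in(0,\delta)$ with $\eta(y)=T$ once $T$ is large.
* For $z\in\overline{\mathbb H}$ with $|z|>1/\delta$ we have $|f(z)-z|\le\frac1{|z|}+\frac2{|z|^2}<\delta+2\delta^2<1$. So solutions there satisfy $|z-iT|<1$. Take $T>1+1/\delta$, so that the closed disc $|z-iT|\le1$ lies in $\mathbb H\cap\{|z|>1/\delta\}$ (if needed enlarge $T$ slightly). On $|z-iT|=1$ we have $|(f(z)-iT)-(z-iT)|<1=|z-iT|$, so by Rouché there is exactly one solution in the disc.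

Together there are two solutions, so the degree is $2$.

**Step 11: $f:U\to U$ is proper of degree $2$.** Let $z_k\in U$ with $f(z_k)\in K$, where $K\subset U$ is compact. By Step 10 a subsequence converges to some $z\in\mathbb H\cap\overline U$ with $f(z)\in K\subset U$. By (7), $z\notin\partial U$, so $z\in U$. Thus $f:U\to U$ is proper, and its degree is at most $2$. For the lower bound, $\eta$ is continuous on $\mathbb R_+$ and tends to $\infty$ at both $0$ and $\infty$. So every $v>\min\eta$ has at least two preimages under $\eta$, and $iv\in U$ has at least two preimages on $i\mathbb R_+\subset U$. The degree is $2$.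

**Step 12: the type.** Let $iy_n=f^n(iy_0)$ with $y_0>0$. By (8), $y_n\to\infty$ and $y_{n+1}-y_n=\frac1{y_n}+\frac{1-e^{-y_n}}{y_n^2}\to0$. For $y_n>8$ the disc of center $iy_n$ and radius $s=(y_n-8)/2$ lies in $P$: for $x+i(y_n+v)$ in it, $|x|-v\le\sqrt2\,s<y_n-8$, so $y_n+v>|x|+8\ge\sqrt{x^2+64}$. By (6),
$$\rho_U(iy_n,iy_{n+1})\le\rho_P(iy_n,iy_{n+1})\le2\operatorname{artanh}\frac{y_{n+1}-y_n}{(y_n-8)/2}\to0 .$$
By Lemma A, $U$ is doubly parabolic. This completes the proof of Theorem 1. $\blacksquare$

## Summing Green's functions along an orbit: proof of Theorem 2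

Now $f$, $U$, $h$, $\psi$ are as in Theorem 2. We want, for each $R$, that almost every boundary point satisfies $|f^n|\le R$ only finitely often. By the Borel–Cantelli lemma it is enough to bound the harmonic measure of $\{|f^n|\le R\}$ by a summable sequence.

**Recollections and setting.** First, $U\ne\mathbb C$. Otherwise $h:\mathbb C\to\mathbb H$ would be constant by Liouville's theorem, and its value would be a fixed point of $\psi$ in $\mathbb H$, of which there are none. Fix $z_0\in U$ and a Riemann map $\varphi:\mathbb D\to U$ with $\varphi(0)=z_0$. Since $\varphi$ is univalent, it belongs to the Hardy space $H^p$ for $p<\frac12$. So finite radial limits $\varphi^*(x)$ exist for $m$-a.e. $x\in\partial\mathbb D$. They lie in $\partial U$, because $\varphi(rx)$ leaves every compact subset of $U$ as $r\to1$. By the theorem of F. and M. Riesz and Privalov, $\{\varphi^*=c\}$ is $m$-null for every $c$. As the prepoles are countable, for a.e. $x$ the point $\varphi^*(x)$ is not a prepole. Then all $f^n(\varphi^*(x))$ are defined and finite, $f^n$ is continuous there, and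
$$f^n(\varphi^*(x))=\lim_{r\to1}f^n(\varphi(rx)).\tag{9}$$

For a simply connected $W\subsetneq\mathbb C$, Green's function is $G_W(\xi,w)=\log\frac1{|g(w)|}$, where $g:W\to\mathbb D$ is conformal with $g(\xi)=0$. Since $|g(w)|=\tanh(\rho_W(\xi,w)/2)$,
$$G_W=\log\coth(\rho_W/2).\tag{10}$$
It is a decreasing function of the distance.

**Step 1: harmonic measure of $\{|f^n|\le R\}$ is controlled by Green's function.** Fix $R>0$ and $q\in C_c^\infty(\mathbb C)$ with $0\le q\le1$, $q=1$ on $\{|w|\le R\}$, and $\operatorname{supp}q\subset\{|w|\le2R\}$. Put $F=f^n\circ\varphi:\mathbb D\to U$, a nonconstant holomorphic map with $F(0)=f^n(z_0)$. Green's formula says that for a $C^2$ function $u$ near $\{|z|\le r\}$,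
$$\int u(rx)\,dm(x)=u(0)+\frac1{2\pi}\int_{|z|<r}\Delta u(z)\log\frac r{|z|}\,dA(z).$$
For $u=q\circ F$ we have $\Delta u=\Delta q(F)\,|F'|^2$. So
$$\int q(F(rx))\,dm(x)=q(F(0))+\frac1{2\pi}\int_{|z|<r}\Delta q(F(z))\,|F'(z)|^2\log\frac r{|z|}\,dA(z).$$
Let $r\to1$. On the left use (9) and dominated convergence. On the right bound $\Delta q$ by $|\Delta q|$ and $\log\frac r{|z|}$ by $\log\frac1{|z|}$, and change variables $\xi=F(z)$:
$$\int q\big(f^n(\varphi^*(x))\big)\,dm\le q(f^n(z_0))+\frac1{2\pi}\int_U|\Delta q(\xi)|\,N(\xi)\,dA(\xi),\qquad N(\xi)=\sum_{F(z)=\xi}\log\frac1{|z|},\tag{11}$$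
where preimages are counted with multiplicity.

*Claim: $N(\xi)\le G_U(\xi,F(0))$ for $\xi\ne F(0)$.* Let $M$ be a disc automorphism with $M(\varphi^{-1}(\xi))=0$. The map $g=M\circ\varphi^{-1}\circ F:\mathbb D\to\mathbb D$ vanishes at the points $z_1,z_2,\dots$ of $F^{-1}(\xi)$, with multiplicity. Dividing $g$ by a finite Blaschke product with zeros $z_1,\dots,z_k$ gives a function bounded by $1$, so $|g(0)|\le|z_1|\cdots|z_k|$ for every $k$. Hence $N(\xi)\le\log\frac1{|g(0)|}$. Since $M\circ\varphi^{-1}$ is conformal from $U$ to $\mathbb D$ with $\xi\mapsto0$, the right side is $G_U(\xi,F(0))$.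

Insert the claim in (11). With $C_R=\sup|\Delta q|/2\pi$,
$$m\{x:|f^n(\varphi^*(x))|\le R\}\le q(f^n(z_0))+C_R\int_{U\cap\{|\xi|\le2R\}}G_U(\xi,f^n(z_0))\,dA(\xi).\tag{12}$$

**What a pointwise bound gives.** For a fixed $\xi$ summability in $n$ is easy. By Schwarz–Pick and (10), $G_U(\xi,f^n(z_0))\le G_{\mathbb H}(h(\xi),\psi^n(a))$ with $a=h(z_0)$. By (5) and (10), the right side equals $\frac12\log\big(1+1/\sinh^2(\rho/2)\big)$ with $\sinh^2(\rho/2)$ growing like a constant times $n^2$ when $\psi(z)=z\pm1$, and like a constant times $\lambda^n$ when $\psi(z)=\lambda z$. But we must integrate over $\xi$. Although $\xi$ stays in a bounded set, $h(\xi)$ may lie anywhere in $\mathbb H$: close to $\mathbb R$, far out, or equal to some $\psi^n(a)$, where $G_{\mathbb H}=\infty$. So we need a bound that is uniform in $h(\xi)\in\mathbb H$, and the singular terms have to be handled separately.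

**Step 2: a uniform bound.** *There are $n_1$ and $C$, depending on $R$ but not on $\xi$, with $\sum_{n\ge n_1}G_U(\xi,f^n(z_0))\le C$ for all $\xi\in U$, $|\xi|\le2R$.*

*(i) No single term is large.* Here we use the geometry of $U$, not $h$. The set $\partial U$ has at least two points. It is non-empty as $U\ne\mathbb C$. If $\partial U=\{p\}$, then $U$ would be open and closed in the connected set $\mathbb C\setminus\{p\}$, so $U=\mathbb C\setminus\{p\}$, which is not simply connected. Choose distinct $p,p'\in\partial U$, put $W=\mathbb C\setminus\{p,p'\}$, and choose $R_0>\max(2R,|p|,|p'|)$. Then $\rho_U\ge\rho_W$ on $U$. The circle $\{|\xi|=R_0\}$ is compact in $W$. Since $\rho_W$ is complete, the set of points at $\rho_W$-distance at most $1$ from this circle is compact, hence bounded. Any path from $\{|\xi|\le2R\}$ to a point $\eta$ with $|\eta|>R_0$ crosses the circle. As $f^n(z_0)\to\infty$, there is $n_1$ such that $\rho_U(\xi,f^n(z_0))\ge1$, that is,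
$$G_U(\xi,f^n(z_0))\le\log\coth\tfrac12\qquad(n\ge n_1,\ \xi\in U,\ |\xi|\le2R).\tag{13}$$

*(ii) The near terms are few.* Put $a=h(z_0)$, $c=\operatorname{Im}a$, $a_n=\psi^n(a)=h(f^n(z_0))$, $b=h(\xi)$. By Schwarz–Pick and (10), $G_U(\xi,f^n(z_0))\le G_{\mathbb H}(b,a_n)$. Let $S=\{n\ge0:\rho_{\mathbb H}(b,a_n)<1\}$. For $n<k$ in $S$, since $\psi$ is an isometry,
$$\rho_{\mathbb H}(a,\psi^{k-n}(a))=\rho_{\mathbb H}(a_n,a_k)<2 .$$
As $\psi^j(a)$ leaves every compact subset of $\mathbb H$, only a finite number $K$ of integers $j\ge1$ satisfy $\rho_{\mathbb H}(a,\psi^j(a))<2$. Applying this with $n=\min S$ gives $\#S\le K+1$, and $K$ does not depend on $\xi$. By (13), the terms with $n\in S$, $n\ge n_1$ contribute at most $(K+1)\log\coth\frac12$.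

*(iii) The far terms are controlled by a Poisson-like sum.* Let $n\notin S$ and $\rho=\rho_{\mathbb H}(b,a_n)\ge1$. By (10), $\log(1+t)\le t$, and (5),
$$G_{\mathbb H}(b,a_n)=\tfrac12\log\Big(1+\frac1{\sinh^2(\rho/2)}\Big)\le\frac1{2\sinh^2(\rho/2)}=\frac{1}{2\tanh^2(\rho/2)\cosh^2(\rho/2)}\le\frac1{2\tanh^2(1/2)}\cdot\frac{4\operatorname{Im}b\,\operatorname{Im}a_n}{|b-\bar a_n|^2}.$$
It remains to bound
$$\Sigma=\sum_{n\ge0}\frac{\operatorname{Im}b\,\operatorname{Im}a_n}{|b-\bar a_n|^2}$$
uniformly in $b\in\mathbb H$.

*(iv) The case $\psi(z)=z\pm1$.* Here $\operatorname{Im}a_n=c$. Put $T=\operatorname{Im}b+c$ and $s=\operatorname{Re}(b-a)$. Then $|b-\bar a_n|^2=(s\mp n)^2+T^2$ and $\operatorname{Im}b\le T$. Extending the sum to all integers,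
$$\Sigma\le c\sum_{n\in\mathbb Z}\frac{T}{(s-n)^2+T^2}.$$
The function $t\mapsto T/(t^2+T^2)$ is unimodal, so its sum over a translate of $\mathbb Z$ is at most its integral plus its maximum, that is, $\pi+\frac1T$. As $T\ge c$, we get $\Sigma\le c\pi+1$.

*(v) The case $\psi(z)=\lambda z$.* Here $\operatorname{Im}a_n=\lambda^nc$ and $|b-\bar a_n|\ge\operatorname{Im}b+\lambda^nc$. With $\tau_n=\lambda^nc/\operatorname{Im}b$,
$$\Sigma\le\sum_{n\ge0}\frac{\tau_n}{(1+\tau_n)^2}\le\sum_{n\ge0}\min(\tau_n,\tau_n^{-1}).$$
The $\tau_n$ form a geometric progression of ratio $\lambda$. Those with $\tau_n\le1$ have sum at most $1/(1-\lambda^{-1})=\frac\lambda{\lambda-1}$, and so have the reciprocals of those with $\tau_n>1$. Hence $\Sigma\le\frac{2\lambda}{\lambda-1}$.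

Adding (ii) and (iii) with these bounds proves Step 2.

**Step 3: Borel–Cantelli.** Since $f^n(z_0)\to\infty$, $q(f^n(z_0))=0$ for all large $n$. Summing (12) over large $n\ge n_1$, exchanging sum and integral (all terms are nonnegative), and using Step 2,
$$\sum_{n}m\{x:|f^n(\varphi^*(x))|\le R\}\le C_R\cdot C\cdot\pi(2R)^2<\infty ,$$
where the sum is over all large $n$; the finitely many omitted terms are at most $1$ each. By the Borel–Cantelli lemma, for a.e. $x$ we have $|f^n(\varphi^*(x))|>R$ for all large $n$. Taking $R=1,2,3,\dots$ and discarding a countable union of null sets, we get $f^n(\varphi^*(x))\to\infty$ for a.e. $x$. So $\varphi^*(x)\in\partial U\cap I(f)$ for a.e. $x$. This means that $\partial U\cap I(f)$ has full harmonic measure, and in particular it is non-empty. $\blacksquare$
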